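# A 2-torsion point and the classes $2^s h_1^{b+2s+1}\otimes\gamma_{b+s}$

## 1. The class $2h_1^3\otimes\gamma_1$ over $RP^\infty$

We work at the prime $2$. Let $BP_*\cong\mathbb Z_{(2)}[u_1,u_2,\dots]$ with $|u_n|=2(2^n-1)$, and write
$$A=BP_*BP\cong BP_*[h_1,h_2,\dots],\qquad |h_n|=2(2^n-1),\qquad h_n=c(t_n),$$
with $c$ the conjugation. The left unit is the inclusion $BP_*\subset A$; the right unit is a second ring map $\eta_R:BP_*\to A$. Let $F$ be the formal group law of $BP$ and $[2]_F(x)=\sum_{i\ge0}a_ix^{i+1}$ its $2$-series. Then $|a_i|=2i$, $a_0=2$ and $a_1=u_1$.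

Three facts about $\eta_R$ are enough to start. They are derived in Section 3.
$$\eta_R(u_1)=u_1+2h_1.\tag{1}$$
There is a polynomial generator $v_2\in BP_6$ with $v_2\equiv u_2$ mod $(2,u_1)$ and
$$\eta_R(v_2)\equiv v_2+u_1h_1^2+u_1^2h_1\pmod 2.\tag{2}$$
With $I=(2,u_1,u_2,\dots)\subset BP_*$,
$$\eta_R(u)\in IA\quad\text{for every homogeneous }u\in BP_*\text{ of positive degree.}\tag{3}$$

The reduced homology $BP_*RP^\infty$ is generated over $BP_*$ by classes $\gamma_k$, $k\ge0$, of degree $2k+1$, subject to $\sum_{i=0}^k a_i\gamma_{k-i}=0$. The first two relations are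
$$2\gamma_0=0,\qquad 2\gamma_1+u_1\gamma_0=0.$$
In $A\otimes_{BP_*}BP_*RP^\infty$ the tensor product is over $\eta_R$, so $a\otimes u\gamma=a\,\eta_R(u)\otimes\gamma$. A coefficient on the far left is a different thing from a coefficient next to $\gamma$, and (1) measures the difference for $u_1$.

For $J=(j_1,j_2,\dots)$ put $h^J=h_1^{j_1}h_2^{j_2}\cdots$ and $l(J)=\sum j_i$, the **length**. For instance, $h_1^2h_3$ has length $3$. Let $V_0$ be the left $BP_*$-submodule generated by all $h^J\otimes u^R\gamma_c$, with $u^R$ a monomial in the $u_i$, such that $2l(J)\le|u^R\gamma_c|$. Let $W_0$ be the quotient by $V_0$. So a product of $h$'s is discarded when it is short compared with the degree of what stands to its right. For example, $h_1\otimes\gamma_1\in V_0$ because $2\le3$, and $h_1\otimes u_1\gamma_0\in V_0$ because $2\le 3$. The class $h_1\otimes\gamma_0$ is not on the list, because $2>1$.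

**The class $h_1\otimes\gamma_0$ is nonzero in $W_0$.** Reduce the left coefficients modulo $I$. By (3), $A/IA=\mathbb F_2[h_1,h_2,\dots]$ with $\eta_R(u)=0$ for all $u$ of positive degree, and $\eta_R(2)=0$. Every relation among the $1\otimes\gamma_k$ becomes $0=0$, so the reduction is the $\mathbb F_2$-vector space with basis all $h^J\otimes\gamma_c$. A generator of $V_0$ with $u^R\ne1$ goes to $0$. The others go to basis elements with $2l(J)\le 2c+1$, that is, $l(J)\le c$. So $W_0/IW_0$ has as basis the $h^J\otimes\gamma_c$ with $l(J)>c$, and $h_1\otimes\gamma_0$ is one of them.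

**The class $X=2h_1^3\otimes\gamma_1$.** This argument says nothing about $X$, because $2$ goes to $0$. Let us rewrite $X$ in $W_0$ in three ways.

Using (1), $2h_1=\eta_R(u_1)-u_1$, so $X=h_1^2\otimes u_1\gamma_1-u_1h_1^2\otimes\gamma_1$. The first term lies in $V_0$ since $4\le 2+3$. Hence $X=-u_1h_1^2\otimes\gamma_1$.

Using the relation $2\gamma_1=-u_1\gamma_0$ instead, $X=-h_1^3\otimes u_1\gamma_0=-(u_1+2h_1)h_1^3\otimes\gamma_0=-u_1h_1^3\otimes\gamma_0$, because $2\gamma_0=0$.

For the third form, note that $h_1\otimes v_2\gamma_0\in V_0$, since $2\le 7$ and $v_2$ is a $\mathbb Z_{(2)}$-combination of $u_2$ and $u_1^3$. By (2) and $2\gamma_0=0$, in $W_0$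
$$0=v_2h_1\otimes\gamma_0+u_1h_1^3\otimes\gamma_0+u_1^2h_1^2\otimes\gamma_0 .$$
The last term vanishes. Indeed $0=h_1^2\otimes(2\gamma_1+u_1\gamma_0)=2h_1^2\otimes\gamma_1+u_1h_1^2\otimes\gamma_0$, and $2h_1^2\otimes\gamma_1=h_1\otimes u_1\gamma_1-u_1h_1\otimes\gamma_1\in V_0$, so $u_1h_1^2\otimes\gamma_0=0$ in $W_0$. Therefore $v_2h_1\otimes\gamma_0=-u_1h_1^3\otimes\gamma_0=X$. Finally $v_2$ may be replaced by $u_2$: we have $2h_1\otimes\gamma_0=0$, and $u_1h_1\otimes\gamma_0=-2h_1\otimes\gamma_1=0$ in $W_0$ by the same relation. Altogether, in $W_0$,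
$$2h_1^3\otimes\gamma_1=-u_1h_1^2\otimes\gamma_1=-u_1h_1^3\otimes\gamma_0=u_2\,h_1\otimes\gamma_0 .\tag{4}$$

So $X$ is at once divisible by $2$, by $u_1$ and by $u_2$. Is it zero? Equivalently, does $u_2$, acting from the left, kill the nonzero class $h_1\otimes\gamma_0$? Note that $u_2$ placed on the other side does kill it: $h_1\otimes u_2\gamma_0=0$ in $W_0$.

## 2. The general classes in $W_b$, and relations found by hand

Let $RP^n_k$ be the cofiber of $RP^{k-1}\hookrightarrow RP^n$. For $b\ge0$ the reduced homology $BP_*RP^\infty_{2b+1}$ is generated over $BP_*$ by $\gamma_k\in BP_{2k+1}RP^\infty_{2b+1}$, $k\ge b$, subject only to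
$$\sum_{i=0}^{k-b}a_i\gamma_{k-i}=0\qquad(k\ge b).$$
Let $V_b\subset A\otimes_{BP_*}BP_*RP^\infty_{2b+1}$ be the left $BP_*$-submodule generated by all $h^J\otimes u^R\gamma_c$ with $2l(J)\le|u^R\gamma_c|$, and let $W_b$ be the quotient by $V_b$. Since $|u^R\gamma_c|=|u^R|+2c+1$ and $|u^R|$ is even, the condition is the same as
$$l(J)\le c+\tfrac12|u^R| .$$

Conjecture 7(s) of Bendersky and Davis, in "Brown-Peterson Metastability and the Bendersky-Davis Conjecture", says that for $2b\ge3s+1$
$$0\ne 2^sh_1^{b+2s+1}\otimes\gamma_{b+s}\in W_b .$$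
Bendersky and Davis established it for $s\le6$. The class of Section 1 is the case $b=0$, $s=1$ of the formula. It lies outside the range $2b\ge 3s+1$, but that restriction turns out not to matter.

**Theorem 1.** For all integers $b,s\ge0$, $2^sh_1^{b+2s+1}\otimes\gamma_{b+s}\ne0$ in $W_b$.

In particular, Conjecture 7(s) holds for every $s\ge0$.

**Theorem 2.** Let $b,s\ge0$.

* (a) The left annihilator in $BP_*$ of $2^sh_1^{b+2s+1}\otimes\gamma_{b+s}\in W_b$ is exactly $(2,u_1)$.
* (b) For $n=b+s+1+t$ with $t\ge0$, the additive order of $h_1^n\otimes\gamma_{b+s}$ in $W_b$ is exactly $2^{\min(s,t)+1}$. (For $n\le b+s$ the class is $0$.)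
* (c) Let $l(J)=b+s+1+t$ with $t\ge0$. Then $\theta\,2^eh^J\otimes\gamma_{b+s}\ne0$ in $W_b$ for all $0\le e\le\min(s,t)$ and all $\theta\in BP_*\setminus(2,u_1)$. The order of $h^J\otimes\gamma_{b+s}$ divides $2^{s+1}$, and it equals $2^{\min(s,t)+1}$ if $t\ge s$ or $j_1\ge t+1$.

The upper bounds in Theorem 2 come from the manipulations of Section 1. We do them now, because they also show which proofs of nonvanishing cannot work.

**Relation (i): $2^{s+1}\gamma_{b+s}=0$.** Induct on $s$. The relation for $k=b+s$ gives $2\gamma_{b+s}=-\sum_{i=1}^sa_i\gamma_{b+s-i}$. Multiply by $2^s$. For $i\ge1$ we have $s\ge (s-i)+1$, so $2^s\gamma_{b+s-i}=0$ by induction. For $s=0$ the sum is empty.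

**Relation (ii): if $l(J)=b+s+1+t$ with $t\ge0$ and $j_1\ge t+1$, then $2^{t+1}h^J\otimes\gamma_{b+s}=0$ in $W_b$.** Write $h^J=h_1^{t+1}h^{J'}$ with $l(J')=b+s$. By (1), $2^{t+1}h^J=h^{J'}(\eta_R(u_1)-u_1)^{t+1}$. So $2^{t+1}h^J\otimes\gamma_{b+s}$ is a left $BP_*$-combination of the elements $h^{J'}\otimes u_1^i\gamma_{b+s}$, $i\ge0$. These lie in $V_b$ because $l(J')=b+s\le b+s+i$.

**Relation (iii): $X_{b,s}=2^sh_1^{b+2s+1}\otimes\gamma_{b+s}$ is killed by $(2,u_1)$.** By (i), $2X_{b,s}=0$. Next expand $2^sh_1^s=(\eta_R(u_1)-u_1)^s$. For $i\ge1$ we have $h_1^{b+s+1}\otimes u_1^i\gamma_{b+s}\in V_b$, since $b+s+1\le b+s+i$. Only the term $i=0$ survives, and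
$$X_{b,s}=(-u_1)^sh_1^{b+s+1}\otimes\gamma_{b+s}\quad\text{in }W_b.\tag{5}$$
The same expansion with exponent $s+1$, together with (i), gives
$$0=2^{s+1}h_1^{b+2s+2}\otimes\gamma_{b+s}=(-u_1)^{s+1}h_1^{b+s+1}\otimes\gamma_{b+s}=-u_1X_{b,s}.$$

**Where reduction modulo an ideal stops.** The argument for $h_1\otimes\gamma_0$ works verbatim for any $b$: reducing the left coefficients modulo $I$ shows that $h^J\otimes\gamma_c\ne0$ in $W_b$ whenever $l(J)>c$. This is Theorem 1 for $s=0$. For $s\ge1$ one would like a milder reduction. But $X_{b,s}$ is a multiple of $2$ by definition and a multiple of $u_1$ by (5). So every left $BP_*$-linear map from $W_b$ to a module on which $2$ acts as zero, or on which $u_1$ acts as zero, kills $X_{b,s}$. A detecting map must keep both $2$ and $u_1$ alive and keep track of how they are tied together, even though both kill $X_{b,s}$ itself.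

## 3. Formal group facts, and the right unit

Rings are commutative, and ring maps need not respect gradings. Write $\log_F(x)=\sum_{i\ge0}m_ix^{2^i}$ over $BP_*\otimes\mathbb Q=\mathbb Q[m_1,m_2,\dots]$, with $m_0=1$ and $|m_i|=2(2^i-1)$. A superscript on a sum, as in $\sum^F$, means the sum is formed with the group law $F$. Every power series without constant term over a ring $S$ can be written uniquely as $\sum^G_{n\ge1}c_nx^n$ for a given law $G$ over $S$: one removes the lowest term and repeats.

A formal group law over a $\mathbb Z_{(2)}$-algebra $S$ is *2-typical* if it is the push-forward of $F$ along some ring map $BP_*\to S$. Over a torsion-free $S$ this holds exactly when its logarithm involves only the powers $x^{2^i}$. For example, $x+y$ is 2-typical, while $x+y+xy$ over $\mathbb Z_{(2)}$ is not, since its logarithm $\log(1+x)$ contains $x^3/3$. An isomorphism of formal group laws is *strict* if it has the form $x+\cdots$.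

We use these standard facts (Ravenel, *Complex Cobordism and Stable Homotopy Groups of Spheres*, Appendix 2).

* (F1) $\eta_R(m_n)=\sum_im_it_{n-i}^{2^i}$. Applying the conjugation, $m_n=\sum_i\eta_R(m_i)h_{n-i}^{2^i}$ with $h_0=1$. With $F_R=\eta_{R*}F$, this says $\log_F(x)=\sum_j\log_{F_R}(h_jx^{2^j})$. So $\psi(x)=\sum^{F_R}_{j\ge0}h_jx^{2^j}$ is a strict isomorphism $F\to F_R$ over $A$.
* (F2) $(BP_*,F)$ represents 2-typical laws over $\mathbb Z_{(2)}$-algebras, and $(A,\psi)$ represents strict isomorphisms between them. That is, if $F_0$ is a 2-typical law over $S$ classified by $BP_*\to S$, then the ring maps $A\to S$ extending this map along the left unit correspond bijectively, by pushing $\psi$ forward, to strict isomorphisms over $S$ from $F_0$ to 2-typical laws.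
* (F3) (Cartier) Every formal group law over a $\mathbb Z_{(2)}$-algebra is strictly isomorphic, over that algebra, to a 2-typical one.
* (F4) $[2]_F(x)=\sum^F_{i\ge0}v_ix^{2^i}$ with $v_0=2$ and $v_i$, $i\ge1$, the Araki generators, which are polynomial generators of $BP_*$.

**Low-degree consequences of (F4).** Comparing coefficients of $x^2$ gives $v_1=a_1=u_1$. Modulo $(2,u_1)$ the series starts with $v_2x^4$, so $a_3\equiv v_2$. The degree $6$ part of $BP_*/(2,u_1)$ is $\mathbb F_2\{u_2\}$ and $v_2$ is a polynomial generator, so $a_3\equiv v_2\equiv u_2$ mod $(2,u_1)$.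

**Derivation of (1).** From $\log_F(x)=x+m_1x^2+\cdots$, the series $[2]_F=\log_F^{-1}(2\log_F)$ begins $2x+(2m_1-4m_1)x^2$, so $u_1=a_1=-2m_1$. By (F1), $m_1=\eta_R(m_1)+h_1$. Hence $\eta_R(u_1)=-2m_1+2h_1=u_1+2h_1$.

**Derivation of (2).** Since $\psi$ is a homomorphism, $\psi([2]_F(x))=[2]_{F_R}(\psi(x))$. Expand both sides with (F4). Modulo $2$,
$$\sum_{i\ge1,\,j\ge0}^{F_R}h_jv_i^{2^j}x^{2^{i+j}}=\sum_{i\ge1,\,j\ge0}^{F_R}\eta_R(v_i)h_j^{2^i}x^{2^{i+j}} .$$
The coefficient of $x^2$ gives $\eta_R(v_1)\equiv v_1$. On each side there is one term in $x^2$, and all others start at $x^4$, so cross terms start at $x^6$. The coefficient of $x^4$ gives $v_2+h_1v_1^2\equiv\eta_R(v_2)+v_1h_1^2$, which is (2).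

**Derivation of (3).** Over $A/IA=\mathbb F_2[h_1,h_2,\dots]$ the law $F$ becomes $x+y$, whose $2$-series is $0$. Since $\psi$ is an isomorphism $F\to F_R$, the $2$-series of $F_R$ is also $0$ there, that is, $\sum^{F_R}_{i\ge1}\eta_R(v_i)x^{2^i}=0$. By uniqueness of such expansions, $\eta_R(v_i)=0$ in $A/IA$ for all $i\ge1$. The $v_i$ generate $BP_*$ over $\mathbb Z_{(2)}$, so (3) follows.

## 4. Homomorphisms with leading coefficient $\alpha$ make $V_b$ integral

The condition $l(J)\le c+\frac12|u^R|$ looks like a statement about orders of poles. Suppose $R$ is a ring, $\alpha\in R$ a non-zero-divisor, $K=R[\alpha^{-1}]$, and $\Phi:A\to K$ a ring map such that each $\Phi(h_j)$ has at most a simple pole along $\alpha$, while $\Phi(\eta_R(u))\in\alpha^{|u|/2}R$. If $\gamma_c$ is sent to $\alpha^c$ times something integral, then $h^J\otimes u^R\gamma_c$ picks up the factor $\alpha^{c+|u^R|/2-l(J)}$, and the generators of $V_b$ become integral. The element $h_1^{b+2s+1}\otimes\gamma_{b+s}$ gets a pole of order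 $s+1$. Multiplying by $2^s$ should leave a pole of order one, which will happen if $2$ is $\alpha$ times something nonzero modulo $\alpha$.

By (F2), such a $\Phi$ is a strict isomorphism out of $F$ over $K$. A target law of the form $\alpha^{-1}G'(\alpha x,\alpha y)$, with $G'$ over $R$, has the required divisibility, and the isomorphism is then $\alpha^{-1}f'$ for a homomorphism $f':F\to G'$ with leading coefficient $\alpha$.

What must $\alpha$ be? Write $\Phi(h_1)=\alpha^{-1}e_1$, $\Phi(\eta_R(u_1))=\alpha r$ with $r\in R$, and ask for $e_1\equiv1$ mod $\alpha$, so that powers of $h_1$ really have poles. By (1), $\alpha r=u_1+2\alpha^{-1}e_1$, that is, $2e_1=\alpha(\alpha r-u_1)$. Since $e_1\equiv1$ mod $\alpha$, this forces first $2\in\alpha R$, and then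
$$2+u_1\alpha\in\alpha^2R .$$
These are the first two terms of $[2]_F(\alpha)/\alpha=2+u_1\alpha+a_2\alpha^2+\cdots$. So $\alpha$ wants to be a nonzero $2$-torsion point of $F$, and $f'$ the quotient by it. That construction is in Section 6. Here we isolate what it has to deliver.

**Definition (package).** A package consists of

* a torsion-free $BP_*$-algebra $R$ and a non-zero-divisor $\alpha\in R$ such that $\bar R=R/\alpha$ is a domain;
* a 2-typical formal group law $G'$ over $R$;
* a homomorphism $f':F\to G'$ with $f'(x)=\alpha x+\cdots\in R[[x]]$;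
* a series $g\in R[[z]]$ with $g(0)=0$ and $g(f'(x))=[2]_F(x)$.

Write $g(z)=\tau z+\delta z^2+\cdots$. The coefficient of $x$ in $g(f'(x))=[2]_F(x)$ gives $\alpha\tau=2$. Put $K=R[\alpha^{-1}]\supset R$, which is again torsion-free, and let a bar denote reduction modulo $\alpha$.

An example is $R=BP_*$, $\alpha=2$, $G'=F$, $f'=[2]_F$, $g(z)=z$. Here $\bar R=\mathbb F_2[u_1,u_2,\dots]$, $\tau=1$ and $\delta=0$. It will detect nothing, because $\tau$ is a unit. We shall need a factorization $g\circ f'$ of $[2]_F$ in which neither factor is trivial.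

**Step 1: $f'$ is a formal sum over powers of two.** The purpose is to find elements $e_j$ to which $h_j$ can be sent. We claim
$$f'(x)=\sum^{G'}_{j\ge0}e_jx^{2^j},\qquad e_j\in R,\quad e_0=\alpha .$$
Write $f'(x)=\sum^{G'}_{n\ge1}c_nx^n$ and $\log_{G'}(x)=\sum_i m_i'x^{2^i}$ over $R\otimes\mathbb Q$, with $m'_0=1$. The series $L=\log_{G'}\circ f'\circ\log_F^{-1}$ satisfies $L(x+y)=L(x)+L(y)$ over a $\mathbb Q$-algebra, so it is linear, and $L(x)=\alpha x$. Thus
$$\alpha\log_F(x)=\log_{G'}(f'(x))=\sum_{n,i}m_i'c_n^{2^i}x^{n2^i} .$$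
The left side involves only exponents that are powers of $2$. If $n$ were the least non-power of $2$ with $c_n\ne0$, then the coefficient of $x^n$ on the right would be $c_n$ plus terms with $c_{n/2^i}$, $i\ge1$. Each such $n/2^i$ is a smaller non-power of $2$, so those terms vanish. Then $c_n=0$ in $R\otimes\mathbb Q\supset R$, a contradiction. Put $e_j=c_{2^j}$.

**Step 2: the ring map $\Phi$.** The purpose is to compute how the right unit is seen in $K$. Let $\Phi:A=BP_*[h_1,h_2,\dots]\to K$ be the structure map on the left $BP_*$ and $\Phi(h_j)=\alpha^{-1}e_j$. Let $\rho:BP_*\to R$ classify $G'$, so $\rho(m_i)=m_i'$ rationally. Dividing the last display by $\alpha$, with the $c_n$ now replaced by the $e_j$, and comparing coefficients of $x^{2^n}$,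
$$m_n=\sum_i\alpha^{-1}m_i'e_{n-i}^{2^i}=\sum_i(\alpha^{2^i-1}m_i')(\alpha^{-1}e_{n-i})^{2^i}\quad\text{in }K\otimes\mathbb Q .$$
On the other hand, $\Phi$ applied to (F1) gives $m_n=\sum_i\Phi(\eta_R(m_i))(\alpha^{-1}e_{n-i})^{2^i}$, where $\alpha^{-1}e_0=1=\Phi(h_0)$. Induction on $n$ gives $\Phi(\eta_R(m_n))=\alpha^{2^n-1}m_n'$. Homogeneous elements of $BP_*$ are rational polynomials in the $m_i$, $|m_i|/2=2^i-1$, and $K$ is torsion-free. Therefore
$$\Phi(\eta_R(u))=\alpha^{|u|/2}\rho(u)\qquad\text{for homogeneous }u\in BP_* .\tag{6}$$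
In the example $f'=[2]_F$ we have $e_1=v_1=u_1$ and $\Phi(\eta_R(u_1))=u_1+2\cdot\frac{u_1}2=2u_1$, as (6) predicts.

**Step 3: $g$ divides the $2$-series of $G'$.** The relations among the $\gamma_k$ will turn into multiplication by $[2]_{G'}(z)/z$, so we compare it with $g$. We have $f'\circ g\circ f'=f'\circ[2]_F=[2]_{G'}\circ f'$, and over $K$ the series $f'$ is invertible under composition. Hence $[2]_{G'}=f'\circ g$. Writing $f'(w)=w\,\nu(w)$,
$$\frac{[2]_{G'}(z)}z=\frac{g(z)}z\,\nu(g(z)).\tag{7}$$

**Proposition 3.** There is a left $BP_*$-linear map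
$$\Theta:W_b\to Q:=K((z))\Big/\Big(K[[z]]+R((z))+\tfrac{g(z)}zK((z))\Big),\qquad \Theta(h^J\otimes\gamma_k)=\alpha^{k-l(J)}\prod_ie_i^{j_i}\;z^{-(k-b)-1}.$$

**Proof.** By right exactness, $A\otimes_{BP_*}BP_*RP^\infty_{2b+1}$ is the $A$-module on generators $1\otimes\gamma_k$, $k\ge b$, with relations $\sum_{i=0}^{k-b}\eta_R(a_i)\otimes\gamma_{k-i}=0$. Let $A$ act through $\Phi$ on the $K$-module $K((z))/(K[[z]]+\frac gzK((z)))$. Send $1\otimes\gamma_k$ to $\alpha^kz^{-(k-b)-1}$ and extend $A$-linearly. Since $|a_i|=2i$, (6) shows that the relation goes to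
$$\sum_{i=0}^{k-b}\alpha^i\rho(a_i)\,\alpha^{k-i}z^{-(k-i-b)-1}=\alpha^kz^{-(k-b)-1}\sum_{i=0}^{k-b}\rho(a_i)z^i .$$
Modulo $K[[z]]$ the sum may be extended over all $i\ge0$, because the terms with $i>k-b$ contribute nonnegative powers of $z$. The full sum is $[2]_{G'}(z)/z$, so by (7) the result lies in $\frac gzK((z))$. The map is well defined.

Now pass to $Q$. If $h^J\otimes u^R\gamma_k$ is a generator of $V_b$, then $l(J)\le k+\frac12|u^R|$. By (6) its image lies in $\alpha^{-l(J)+|u^R|/2+k}R\,z^{-(k-b)-1}\subset R((z))$. The left $BP_*$ acts through $BP_*\to R$, and $R((z))$ is an $R$-module. So all of $V_b$ goes to $0$ in $Q$. $\square$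

## 5. Nonvanishing in $Q$

By Proposition 3 and $2=\alpha\tau$,
$$\Theta(2^sh_1^{b+2s+1}\otimes\gamma_{b+s})=2^s\alpha^{-s-1}e_1^{b+2s+1}z^{-s-1}=\tau^se_1^{b+2s+1}\alpha^{-1}z^{-s-1}.$$
How can one see such an element? Take $s=1$ and drop the factor $e_1^{b+3}$. In $Q$ the multiple $\frac gz\cdot\alpha^{-1}z^{-2}$ is zero. Modulo $K[[z]]$ it equals $\tau\alpha^{-1}z^{-2}+\delta\alpha^{-1}z^{-1}$, so
$$\tau\alpha^{-1}z^{-2}=-\delta\,\alpha^{-1}z^{-1}\quad\text{in }Q .$$
A factor $\tau$ is traded for a factor $\delta$ and one power of $z$. This is the shadow of (4), where $2h_1^3\otimes\gamma_1$ became $u_2h_1\otimes\gamma_0$. After $s$ such trades one faces $\delta^s$ times the bottom class $\alpha^{-1}z^{-1}$, and that class is killed only by $\alpha$ and by $\tau$. The next proposition makes this precise.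

**Proposition 4.** Suppose $\bar\tau\ne0$ in $\bar R$. Let $m\ge1$, $0\le e\le s$, and let $\omega\in R$ satisfy $\omega\delta^e\notin(\alpha,\tau)$. Then $\omega\tau^e\alpha^{-m}z^{-s-1}\ne0$ in $Q$.

**Proof.** Suppose
$$\omega\tau^e\alpha^{-m}z^{-s-1}=c+d+\tfrac gzp,\qquad c\in K[[z]],\ d\in R((z)),\ p\in K((z)).$$
Since $\frac gzK[[z]]\subset K[[z]]$, we may move the nonnegative part of $p$ into $c$ and assume $p\in z^{-1}K[z^{-1}]$. Then $p$ has finitely many coefficients. Let $N\ge0$ be minimal with $\alpha^Np\in R[z^{-1}]$.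

**Step 1: $N\le m$.** We show that $p$ has no worse pole along $\alpha$ than the left side. Suppose $N>m$. Multiply the equation by $\alpha^N$, take the coefficients of negative powers of $z$, and reduce modulo $\alpha$. The term $\alpha^Nc$ has no negative powers. The left side becomes a multiple of $\alpha^{N-m}$, and $\alpha^Nd\in\alpha R((z))$, so both vanish modulo $\alpha$. Thus $\frac{\bar g}z\,\overline{\alpha^Np}$ has zero principal part. But $\overline{\alpha^Np}\ne0$: otherwise, as $N\ge1$ and $\alpha$ is regular, $\alpha^{N-1}p\in R[z^{-1}]$, against minimality. Since $\bar g/z=\bar\tau+\cdots$, the coefficient of the most negative power of $z$ in the product is $\bar\tau$ times a nonzero coefficient of $\overline{\alpha^Np}$. It is nonzero because $\bar R$ is a domain. This is a contradiction.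

**Step 2: an equation over $\bar R$.** Multiply the original equation by $\alpha^m$, take negative powers and reduce modulo $\alpha$. Because $m\ge1$, the term $\alpha^md$ disappears. With $\bar p=\overline{\alpha^mp}$,
$$\bar\omega\bar\tau^ez^{-s-1}\equiv\tfrac{\bar g}z\,\bar p\pmod{\bar R[[z]]}.$$
If $\bar p$ contained a power $z^{-k}$ with $k>s+1$, the most negative such power would again give the nonzero coefficient $\bar\tau\bar p_{k}$ at $z^{-k}$ on the right and $0$ on the left. So $z^{s+1}\bar p\in\bar R[[z]]$. Multiplying by $z^{s+1}$, we find $\bar\omega\bar\tau^e\in(\bar g/z,\,z^{s+1})\subset\bar R[[z]]$.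

**Step 3: trading $\bar\tau$ for $z\bar\delta$.** Write $\bar g/z=\bar\tau+zr$ with $r(0)=\bar\delta$. Modulo $\bar g/z$ we have $\bar\tau\equiv-zr$, so
$$(-1)^e\bar\omega z^er^e=q'(\bar\tau+zr)+z^{s+1}q''\qquad\text{for some }q',q''\in\bar R[[z]].$$
As $e\le s$, $z^e$ divides $q'(\bar\tau+zr)$. The second factor has constant term $\bar\tau\ne0$ and $\bar R$ is a domain, so $z^e$ divides $q'$, say $q'=z^eq_1$. Divide by $z^e$ and set $z=0$. Since $s+1-e\ge1$, the last term vanishes, and $(-1)^e\bar\omega\bar\delta^e=q_1(0)\bar\tau$. So $\omega\delta^e\in(\alpha,\tau)$, contrary to hypothesis. $\square$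

In the example $f'=[2]_F$ we have $(\alpha,\tau)=(1)$, so no $\omega$ qualifies. Indeed $g/z=1$ and $Q=0$. What is needed is a package with $\bar\tau\neq0$ and no power of $\delta$ in $(\alpha,\tau)$.

## 6. The quotient of $F$ by a 2-torsion point

Let $P=BP_*[[\alpha]]$ and
$$\langle2\rangle=[2]_F(\alpha)/\alpha=\sum_{i\ge0}a_i\alpha^i\in P,\qquad D=P/(\langle2\rangle),\qquad E=BP_*/2=\mathbb F_2[u_1,u_2,\dots].$$
In $D$ we have $[2]_F(\alpha)=\alpha\langle2\rangle=0$. Thus $D$ carries a $2$-torsion point $\alpha$ of $F$, nonzero as we now see.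

**Step 1: algebra of $D$.** We need $D$ to serve as the ring $R$ of a package, and we need infinite sums in $D$ to make sense.

*The element $\alpha$ is a non-zero-divisor, and $D/\alpha=E$.* If $\alpha a=\langle2\rangle b$ in $P$, setting $\alpha=0$ gives $2b(0)=0$, so $b(0)=0$ and $b=\alpha b'$. Cancel $\alpha$ to get $a=\langle2\rangle b'$. Also $D/\alpha=BP_*/(a_0)=BP_*/2$.

*$D$ is torsion-free.* It is a $\mathbb Z_{(2)}$-module, so only $2$-torsion matters. If $2a=\langle2\rangle b$ in $P$, reduce modulo $2$. In the domain $E[[\alpha]]$ we have $\langle2\rangle\equiv u_1\alpha+\cdots\ne0$, so $b\equiv0$. Write $b=2b'$ and cancel $2$: $a=\langle2\rangle b'$.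

*$D$ is $\alpha$-adically separated.* Suppose $a=\langle2\rangle b_n+\alpha^nc_n$ in $P$ for all $n$. Then $\langle2\rangle(b_n-b_{n+1})\in(\alpha^n)$. The constant term of $\langle2\rangle$ is $2$, which is regular in $BP_*$, so $b_n-b_{n+1}\in(\alpha^n)$. Hence $b_n$ converges in $P$ to some $b$ with $b-b_n\in(\alpha^n)$, and $a-\langle2\rangle b\in\bigcap(\alpha^n)=0$.

*$D$ is $\alpha$-adically complete.* If $x_{n+1}-x_n=\alpha^nd_n$ in $D$, lift $x_0$ and $d_n$ to $\tilde x_0,\tilde d_n\in P$. The image of $\tilde x_0+\sum\alpha^n\tilde d_n$ differs from $x_n$ by the image of $\alpha^n\sum_{i\ge n}\alpha^{i-n}\tilde d_i$, so it is the limit.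

**Step 2: substituting elements such as $x+_F\alpha$.** The series $x+_F\alpha=F(x,\alpha)$ has constant term $\alpha\ne0$, so substituting it into a power series needs a justification. Let $T=D[[x_1,\dots,x_r]]$ and $I_T=(\alpha,x_1,\dots,x_r)$. The ideal $I_T^n$ consists of the series whose coefficients at monomials of degree $k<n$ lie in $\alpha^{n-k}D$. Indeed $I_T^n$ is generated by the elements $\alpha^ix^M$ with $i+|M|=n$. Conversely, such a series is a finite sum of terms in $I_T^n$ plus an element of $(x_1,\dots,x_r)^n$. Since $D$ is $\alpha$-complete and separated, looking at coefficients shows that $T$ is $I_T$-adically complete and separated. Polynomials are dense in $T$. So for another such ring $T'$ and any $\xi_1,\dots,\xi_r\in I_{T'}$, the $D$-algebra map $D[x_1,\dots,x_r]\to T'$, $x_i\mapsto\xi_i$, extends uniquely to a continuous $D$-algebra map $T\to T'$. All substitutions below are of this type. Formal identities, such as associativity of $F$, may be evaluated at elements of $I_{T'}$.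

From now on $B=D$ or $B=D[[y]]$. In both cases $\alpha$ is regular in $B$ and $B$ is $\alpha$-adically complete and separated. Let $\sigma$ be the continuous $B$-algebra endomorphism of $B[[x]]$ with $x\mapsto x+_F\alpha$. Then $\sigma^2=\mathrm{id}$, because $(x+_F\alpha)+_F\alpha=x+_F[2]_F(\alpha)=x$.

**Step 3: the invariant coordinate.** The quotient by $\{0,\alpha\}$ should have as coordinate the product of the translates of $x$. Put
$$f(x)=x\,(x+_F\alpha)\in D[[x]].$$
Since $F(0,\alpha)=\alpha$, we have $f(x)=\alpha x+\cdots$. Since $\sigma$ exchanges the two factors, $\sigma f=f$. Modulo $\alpha$, $f\equiv x^2$.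

To see the recipe at work, take the multiplicative law $x+y+xy$ over the $2$-adic integers. There $[2](x)=2x+x^2$ and $\langle2\rangle(\alpha)=2+\alpha$, so $\alpha=-2$. Then $x+_F\alpha=-2-x$ and $f(x)=-2x-x^2=1-(1+x)^2$. The quotient law is $z+w-zw$, because $1-f(x+y+xy)=(1+x)^2(1+y)^2=(1-f(x))(1-f(y))$. Here $[2](x)=-f(x)$, so the analog of $g$ is $-z$ with unit leading coefficient, and again $(\alpha,\tau)=(1)$. For $F$ over $D$ the second factor will be far from trivial.

**Lemma 5 (Lubin).** If $p\in B[[x]]$ and $\sigma p=p$, then $p=q(f(x))$ for a unique $q\in B[[z]]$.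

**Proof.** The plan is to divide $p-p(0)$ by $f$ and iterate. Evaluating $\sigma p=p$ at $x=0$ gives $p(\alpha)=p(0)$. Write $p-p(0)=xp_1$. Evaluating at $x=\alpha$ gives $\alpha p_1(\alpha)=0$, so $p_1(\alpha)=0$. Write $p_1=\sum_n\pi_nx^n$. Then
$$p_1=p_1-p_1(\alpha)=\sum_n\pi_n(x^n-\alpha^n)=(x-\alpha)p_2,\qquad p_2=\sum_n\pi_n\sum_{i=0}^{n-1}x^i\alpha^{n-1-i}.$$
The coefficient of $x^i$ in $p_2$ is $\sum_{n>i}\pi_n\alpha^{n-1-i}$, which converges in $B$.

The series $x+_F\alpha$ also vanishes at $x=\alpha$, since $\alpha+_F\alpha=[2]_F(\alpha)=0$. By the same division, $x+_F\alpha=(x-\alpha)\varepsilon(x)$. At $x=0$ this reads $\alpha=-\alpha\varepsilon(0)$, so $\varepsilon(0)=-1$ and $\varepsilon$ is a unit. Hence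
$$p=p(0)+x(x-\alpha)p_2=p(0)+f\,p_3,\qquad p_3=\varepsilon^{-1}p_2 .$$
The leading coefficient $\alpha$ of $f$ is regular in $B$, so $f$ is a non-zero-divisor in $B[[x]]$. Applying $\sigma$ gives $f\,\sigma p_3=f\,p_3$, so $\sigma p_3=p_3$, and we may repeat with $p_3$. After $n$ rounds, $p=q_0+q_1f+\cdots+q_{n-1}f^{n-1}+f^n(\cdots)$ with $q_i\in B$. Since $f^n\in(x^n)$, $p=\sum_nq_nf^n$.

For uniqueness, suppose $\sum q_nf^n=0$ and let $n$ be least with $q_n\ne0$. The coefficient of $x^n$ is $q_n\alpha^n\ne0$, a contradiction. $\square$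

**Step 4: the quotient group law.** We need a law $G$ over $D$, not just over $D[\alpha^{-1}]$, for which $f:F\to G$ is a homomorphism. Consider $f(x+_Fy)\in D[[x,y]]$. Evaluating $\sigma f=f$ at $x+_Fy$ gives $f((x+_Fy)+_F\alpha)=f(x+_Fy)$. So $f(x+_Fy)$ is invariant under $x\mapsto x+_F\alpha$ and under $y\mapsto y+_F\alpha$. Lemma 5 with $B=D[[y]]$ gives
$$f(x+_Fy)=\sum_nq_n(y)f(x)^n .$$
The substitution $y\mapsto y+_F\alpha$ acts coefficientwise on $D[[y]][[x]]$, fixes the left side, and replaces each $q_n$ by its translate. By uniqueness each $q_n$ is invariant. Lemma 5 with $B=D$ and variable $y$ gives $q_n=Q_n(f(y))$ with $Q_n\in D[[w]]$. Hence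
$$f(x+_Fy)=G(f(x),f(y)),\qquad G(z,w)=\sum_nQ_n(w)z^n\in D[[z,w]].$$
Over $D[\alpha^{-1}]\supset D$ the series $f=\alpha x+\cdots$ is invertible under composition and $G(z,w)=f(F(f^{-1}(z),f^{-1}(w)))$. So $G$ is a formal group law. Its coefficients are in $D$, and $f:F\to G$ is a homomorphism.

**Step 5: the second factor of $[2]_F$.** We have $[2]_F(x+_F\alpha)=[2]_F(x)+_F[2]_F(\alpha)=[2]_F(x)$. By Lemma 5, $[2]_F=\tilde g\circ f$ with $\tilde g\in D[[z]]$, and $\tilde g(0)=0$ by setting $x=0$.

**Step 6: making the target 2-typical.** By (F3) choose a strict isomorphism $\lambda:G\to G'$ over $D$ with $G'$ 2-typical. Put $f'=\lambda\circ f$ and $g=\tilde g\circ\lambda^{-1}$. Then $f'(x)=\alpha x+\cdots$ is a homomorphism $F\to G'$, and $g\circ f'=\tilde g\circ f=[2]_F$. With Step 1, $(D,\alpha,G',f',g)$ is a package with $\bar R=E$.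

**Step 7: reductions modulo $\alpha$.** These are the only facts about the package that the theorems use. Since $f\equiv x^2$, we have $\bar f'(x)=\bar\lambda(x^2)=x^2+\ell x^4+O(x^6)$ with $\ell\in E$. Compare coefficients of $x^2$ and $x^4$ in $\bar g(\bar f'(x))=[2]_F(x)$ over $E$: we get $\bar\tau=\bar a_1$ and $\bar\tau\ell+\bar\delta=\bar a_3$. By Section 3,
$$\bar\tau=u_1,\qquad\bar\delta=\bar a_3-\ell u_1\equiv u_2\pmod{u_1}.\tag{8}$$
Since $\bar e_0=\bar\alpha=0$, the coefficient of $x^2$ in $\bar f'=\sum^{\bar G'}\bar e_jx^{2^j}$ gives $\bar e_1=1$. Finally,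
$$D/(\alpha,\tau)=E/u_1=\mathbb F_2[u_2,u_3,\dots]=BP_*/(2,u_1),$$
a domain in which $\delta$ becomes $u_2$ and $e_1$ becomes $1$.

## 7. Powers of $h_1$: Theorem 1 and parts (a), (b) of Theorem 2

**Proof of Theorem 1.** With the package $D$,
$$\Theta\big(2^sh_1^{b+2s+1}\otimes\gamma_{b+s}\big)=\tau^s\,e_1^{b+2s+1}\,\alpha^{-1}z^{-s-1}.$$
Apply Proposition 4 with $m=1$, $e=s$ and $\omega=e_1^{b+2s+1}$. By (8), $\bar\tau=u_1\ne0$ in $E$, and $\omega\delta^s$ becomes $u_2^s\ne0$ in $D/(\alpha,\tau)$. So the image in $Q$ is nonzero, and the element is nonzero in $W_b$. $\blacksquare$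

**Lower bounds for powers of $h_1$.** The same computation handles every multiple by $\theta\notin(2,u_1)$. Let $\theta\in BP_*\setminus(2,u_1)$, $n=b+s+1+t$ with $t\ge0$, and $0\le e\le\min(s,t)$. Then
$$\Theta(\theta\,2^eh_1^n\otimes\gamma_{b+s})=\theta\,2^e\alpha^{-t-1}e_1^nz^{-s-1}=\theta\,e_1^n\,\tau^e\,\alpha^{-(t+1-e)}z^{-s-1}.$$
Proposition 4 applies with $m=t+1-e\ge1$ and $\omega=\theta e_1^n$. Indeed $\omega\delta^e$ becomes $\theta u_2^e$ in the domain $BP_*/(2,u_1)$, and this is nonzero. So $\theta\,2^eh_1^n\otimes\gamma_{b+s}\ne0$ in $W_b$.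

**Proof of (a).** By relation (iii) the annihilator contains $(2,u_1)$. Taking $e=s=t$ above, no $\theta\notin(2,u_1)$ annihilates the class.

**Proof of (b).** Taking $\theta=1$ and $e=\min(s,t)$ above, $2^{\min(s,t)}$ does not kill $h_1^n\otimes\gamma_{b+s}$. On the other hand, $2^{s+1}$ kills it by relation (i), and $2^{t+1}$ kills it by relation (ii), which applies because $j_1=n\ge t+1$. So the order is exactly $2^{\min(s,t)+1}$. If $n\le b+s$, then $h_1^n\otimes\gamma_{b+s}\in V_b$. $\blacksquare$

## 8. General $h^J$: adjoining a universal isomorphism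

For general $J$ the element $\prod e_i^{j_i}$ replaces a power of $e_1$. With the package $D$ we know only $\bar e_1=1$; nothing in Section 6 tells us whether $e_2,e_3,\dots$ are nonzero in $D/(\alpha,\tau)$. To gain control, we compose $f'$ with a universal strict isomorphism out of $G'$, so that the $e_j$ become independent variables.

**Step 1: the enlarged package.** Let $D^+=D[\xi_1,\xi_2,\dots]$ and $\xi_0=1$. It is torsion-free, $\alpha$ is regular in it, and $D^+/\alpha=E[\xi_1,\xi_2,\dots]=:E[\xi]$ is a domain. It is a $BP_*$-algebra through $D$. Let $A\to D^+$ be the ring map that is $\rho$ (classifying $G'$) on the left $BP_*$ and sends $h_j\mapsto\xi_j$. Pushing $F_R$ and $\psi$ forward gives a 2-typical law $G''$ and a strict isomorphism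
$$\kappa(x)=\sum^{G''}_{j\ge0}\xi_jx^{2^j}:G'\to G''\quad\text{over }D^+ .$$
Put $f''=\kappa\circ f'$ and $g''=g\circ\kappa^{-1}$. Then $g''\circ f''=[2]_F$ and $f''=\alpha x+\cdots$, so $(D^+,\alpha,G'',f'',g'')$ is a package. Write $g''(z)=\tau''z+\delta''z^2+\cdots$ and $f''=\sum^{G''}e_j''x^{2^j}$. Since $\kappa^{-1}(z)=z+\mu z^2+\cdots$ with $\mu\in D^+$, we have $\tau''=\tau$ and $\delta''=\delta+\tau\mu$. By (8), $\bar\tau''=u_1$ and $\bar\delta''\equiv u_2$ mod $u_1$.

**Step 2: the coefficients $\bar e''_2,\bar e''_3,\dots$ are polynomial generators.** We claim: *$\bar e_1''=1$, and the $E$-algebra map $E[\xi_1',\xi_2',\dots]\to E[\xi_1,\xi_2,\dots]$ with $\xi_j'\mapsto\bar e''_{j+1}$ is an isomorphism.*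

**Proof.** Write $\bar F$ for $F$ over $E$, and let $F^{(2)}$ be its base change along the Frobenius of $E$, so each coefficient is squared. It is 2-typical, and $\bar F(x,y)^2=F^{(2)}(x^2,y^2)$ in characteristic $2$. From $\bar f'(x)=\bar\lambda(x^2)$ and the fact that $\bar f'$ is a homomorphism,
$$\bar\lambda(F^{(2)}(x^2,y^2))=\bar f'(\bar F(x,y))=\bar G'(\bar\lambda(x^2),\bar\lambda(y^2)).$$
So $\bar\lambda:F^{(2)}\to\bar G'$ is a strict isomorphism of 2-typical laws over $E$. In words, modulo $\alpha$ the map $f'$ is Frobenius followed by an isomorphism.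

Put $X=x^2$. By (F2), $E[\xi]$ with $\bar\kappa=\sum^{\bar G''}\xi_jX^{2^j}$ represents the functor that sends an $E$-algebra $S$ to the set of strict isomorphisms over $S$ from $\bar G'$ to 2-typical laws. Also by (F2), $E[\xi']$ represents the analogous functor for $F^{(2)}$, with a universal isomorphism of the form $\sum\xi_j'X^{2^j}$, the formal sum being taken in the target law and $\xi_0'=1$. Precomposition with $\bar\lambda$ is a natural bijection from the first functor to the second. So the map $E[\xi']\to E[\xi]$ classifying $\bar\kappa\circ\bar\lambda:F^{(2)}\to\bar G''$ is an isomorphism. It sends $\xi_j'$ to the coefficient of $X^{2^j}$ in the unique expansion of $\bar\kappa(\bar\lambda(X))$ as a formal sum $\sum^{\bar G''}$. Now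
$$\bar\kappa(\bar\lambda(x^2))=\bar\kappa(\bar f'(x))=\bar f''(x)=\sum^{\bar G''}_{j\ge1}\bar e_j''x^{2^j},$$
where the term $j=0$ is absent because $\bar e_0''=\bar\alpha=0$. Hence $\bar\kappa(\bar\lambda(X))=\sum^{\bar G''}_{j\ge0}\bar e''_{j+1}X^{2^j}$. So $\xi_j'\mapsto\bar e''_{j+1}$, and $\bar e_1''=1$ since $\bar\kappa\circ\bar\lambda$ is strict. $\square$

**Step 3: nonvanishing.** By Step 2, $D^+/(\alpha,\tau'')=(E/u_1)[\xi]$ is a polynomial ring over $E/u_1=\mathbb F_2[u_2,u_3,\dots]$ on the images of $e_2'',e_3'',\dots$, and $e_1''$ becomes $1$. So it is a domain in which every $e_j''$, $j\ge1$, is nonzero. Let $l(J)=b+s+1+t$ with $t\ge0$, $0\le e\le\min(s,t)$ and $\theta\in BP_*\setminus(2,u_1)$. Using $\Theta$ for the package $D^+$,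
$$\Theta(\theta\,2^eh^J\otimes\gamma_{b+s})=\theta\prod_i(e_i'')^{j_i}\,(\tau'')^e\,\alpha^{-(t+1-e)}z^{-s-1}.$$
Apply Proposition 4 with $m=t+1-e\ge1$ and $\omega=\theta\prod_i(e_i'')^{j_i}$. Here $\bar\tau''=u_1\ne0$ in $E[\xi]$, and $\omega(\delta'')^e$ becomes $\theta\,u_2^e\prod_i(e_i'')^{j_i}$. This is a product of nonzero elements of the domain $D^+/(\alpha,\tau'')$. So $\theta\,2^eh^J\otimes\gamma_{b+s}\ne0$ in $W_b$, the first statement of (c).

**Step 4: orders.** By relation (i) the order of $h^J\otimes\gamma_{b+s}$ divides $2^{s+1}$. By Step 3 with $\theta=1$ and $e=\min(s,t)$ it is at least $2^{\min(s,t)+1}$. If $t\ge s$, the two bounds agree. If $j_1\ge t+1$, relation (ii) shows that the order also divides $2^{t+1}$, so it divides $2^{\min(s,t)+1}$ and equality holds. This completes the proof of Theorem 2. $\blacksquare$
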